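\title{Non-rainbow colorings of $5$-connected plane graphs: the ratio $3/7$}

\begin{abstract}
A vertex coloring of a plane graph, not necessarily proper, is non-rainbow if every face is incident with two vertices of the same color. We prove that a non-rainbow coloring of a $5$-connected plane graph with $n$ vertices uses at most $(3n-5)/7$ colors, and at most $(3n-8)/7$ colors if $n\ge 43$. We construct $5$-connected plane graphs with non-rainbow colorings using exactly $(3n-8)/7$ colors for every $n\ge 1244$ with $n\equiv 5\pmod 7$, and at least $(3n-969)/7$ colors for every $n\ge 296$. This confirms a conjecture that the maximum number of colors is $\frac37 n$ up to an additive constant.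
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a plane graph, and color its vertices; adjacent vertices are allowed to have the same color. A face is \emph{rainbow} if the vertices incident with it have pairwise distinct colors, and the coloring is \emph{non-rainbow} if no face is rainbow. The coloring with a single color is non-rainbow, and merging two colors of a non-rainbow coloring gives a non-rainbow coloring. So the numbers of colors of non-rainbow colorings of $G$ form an interval $1,2,\dots,k_{\max}$, and $k_{\max}+1$ is the number of colors from which on a rainbow face is unavoidable.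

Every face needs a repeated color, and every repetition costs a color. High connectivity produces many faces: a $5$-connected plane graph with $n$ vertices has at least $\frac52n$ edges, hence at least $\frac32n+2$ faces by Euler's formula. The question is how cheaply all of them can be served. The following bounds are known: a non-rainbow coloring of a $5$-connected plane graph with $n$ vertices uses at most $\lfloor\frac{43}{100}n-\frac{19}{25}\rfloor$ colors, and for every $\varepsilon>0$ and arbitrarily large $n$ there are $5$-connected plane graphs with $n$ vertices and non-rainbow colorings with more than $(\frac{171}{400}-\varepsilon)n$ colors. The number $\frac37=0.4285\ldots$ lies between $\frac{171}{400}=0.4275$ and $\frac{43}{100}$, and the following was conjectured in \cite[Conjecture~3]{nonrainbow}.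

\begin{quote}
\emph{There is a constant $C$ such that every non-rainbow coloring of a $5$-connected plane graph with $n$ vertices uses at most $\frac37n+C$ colors, and for arbitrarily large $n$ there are $5$-connected plane graphs with $n$ vertices and non-rainbow colorings with at least $\frac37n-C$ colors.}
\end{quote}

We prove this conjecture with explicit constants. The proofs do not use the two bounds quoted above.

\begin{theorem}\label{thm:upper}
Let $G$ be a $5$-connected plane graph with $n$ vertices that has a non-rainbow coloring with $k$ colors. Then $7k\le 3n-5$. If $n\ge 43$, then $7k\le 3n-8$.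
\end{theorem}

\begin{theorem}\label{thm:lower}
\begin{itemize}
\item[(a)] For every $j\ge0$ there is a $5$-connected plane graph with $n=222+245j$ vertices and a non-rainbow coloring with exactly $(3n-8)/7$ colors.
\item[(b)] The same holds for every $n\ge1244$ with $n\equiv5\pmod 7$.
\item[(c)] For every $n\ge296$ there is a $5$-connected plane graph with $n$ vertices and a non-rainbow coloring with at least $(3n-969)/7$ colors.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:upper} and Theorem~\ref{thm:lower}(a) give the conjecture with $C=8/7$. Moreover, the bound $\lfloor(3n-8)/7\rfloor$, valid for $n\ge43$, is attained for all $n\ge1244$ with $n\equiv5\pmod7$, and for every $n\ge296$ the maximum number of colors over all $5$-connected plane graphs with $n$ vertices lies between $(3n-969)/7$ and $(3n-5)/7$.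

\begin{remark}
The inequality $\frac{3n-5}{7}\le\frac{43}{100}n-\frac{19}{25}$ is equivalent to $n\ge32$, so in this range Theorem~\ref{thm:upper} implies the upper bound quoted above. For $n=18$ the quoted bound, read literally, gives $\lfloor 6.98\rfloor=6$, while the graph $W_{18}$ of Section~\ref{sec:wheels} has a non-rainbow coloring with $7=(3\cdot18-5)/7$ colors.
\end{remark}

Throughout, the quantity to watch is the \emph{weight} $7\cdot(\text{colors})-3\cdot(\text{vertices})$. Section~\ref{sec:wheels} describes two small graphs of weight $-5$; they show where the numbers $3$ and $7$ come from, and they reappear as building blocks. In Section~\ref{sec:upper} we cut the sphere along the monochromatic edges and use Euler's formula to split the weight among the resulting regions. In each region the share of the weight turns out to be a balance of demand and supply: $5$-connectivity makes each monochromatic component demand five neighbors, and a vertex of degree $5$ can supply only two components. Section~\ref{sec:lower} builds arbitrarily large graphs in which this balance is exact.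

\section{Conventions and tools}\label{sec:tools}

Graphs are finite and simple, and plane graphs are drawn on the sphere. A \emph{cutset} of a graph $G$ is a set $X$ of vertices such that $G-X$ is disconnected; $G$ is \emph{$\kappa$-connected} if it has more than $\kappa$ vertices and no cutset with fewer than $\kappa$ vertices. Each face of a connected plane graph is an open disk, and its \emph{facial walk} is the closed walk that runs once along its boundary; an edge with the face on both sides is traversed twice. A \emph{triangulation} is a connected plane graph all of whose faces are bounded by $3$-cycles. We write $[\,\cdot\,]$ for the Iverson bracket ($1$ if the statement holds, $0$ otherwise) and $x^+=\max(x,0)$. We use the following textbook facts.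

\begin{itemize}
\item[(F1)] (Euler) A plane graph with $c$ components satisfies $|V|-|E|+|\text{faces}|=1+c$.
\item[(F2)] In a $2$-connected plane graph every face is bounded by a cycle. In a $3$-connected plane graph, two adjacent vertices $x,y$ on a face $F$ are consecutive on $F$: otherwise the edge $xy$ and an arc through $F$ form a closed curve with vertices of $F$ on both sides, and $\{x,y\}$ is a cutset.
\item[(F3)] In a $5$-connected graph all degrees are at least $5$, and every edge cut has at least $5$ edges.
\item[(F4)] (Menger) In a $\kappa$-connected graph any two distinct vertices are joined by $\kappa$ paths that share only their ends.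
\item[(F5)] The edges of a cycle of the dual of a connected plane graph correspond to the edges of an edge cut of the graph. Contracting a connected subgraph preserves planarity, and $K_5$ is not planar.
\end{itemize}

To prove that our examples are $5$-connected we turn a cutset into a curve. The \emph{radial graph} of a connected plane graph $\Gamma$ has as its nodes the vertices of $\Gamma$ and one point inside each face; for each occurrence of a vertex on the facial walk of a face, that is, for each sector between two cyclically consecutive edges at the vertex, one arc drawn inside the face joins the point of the face to the vertex. It may have parallel arcs but has no loops.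

\begin{lemma}\label{lem:curve}
Let $\Gamma$ be a connected plane graph, let $Y\subseteq V(\Gamma)$, and let $a,b$ lie in different components of $\Gamma-Y$. Then some cycle $\gamma$ of the radial graph separates $a$ from $b$ and meets $\Gamma$ only in vertices of $Y$. Thus $\gamma$ is a simple closed curve passing alternately through distinct vertices of $Y$ and distinct faces of $\Gamma$.
\end{lemma}

\begin{proof}
Let $K$ be the component of $\Gamma-Y$ containing $a$. An edge has \emph{type} $1$ if it has an end in $K$ and type $0$ otherwise. Let $J$ be the set of radial arcs in sectors between two edges of different types. All edges at a vertex of $K$ have type $1$, and all edges at a vertex outside $K\cup Y$ have type $0$, so the only vertices of $\Gamma$ met by arcs of $J$ lie in $Y$. The type changes an even number of times around a vertex and along a facial walk. Hence all degrees in $J$ are even, and $J$ is an arc-disjoint union of cycles of the radial graph.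

Let $P$ be a path in $\Gamma$ from $a$ to $b$. Its first edge has type $1$, its last edge has type $0$, and the type changes along $P$ only at vertices of $Y$; so it changes at an odd number of them. At a vertex $y\in Y$ of $P$ with incoming edge $e$ and outgoing edge $e'$, the number of arcs of $J$ at $y$ to the left of $P$ is odd if and only if $e$ and $e'$ have different types. Push $P$ slightly to the left at each of its vertices in $Y$. The resulting curve from $a$ to $b$ crosses $J$ transversally an odd number of times, so it crosses one of the cycles an odd number of times, and this cycle separates $a$ from $b$.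
\end{proof}

\begin{corollary}\label{cor:triang}
A triangulation with at least $6$ vertices in which no cycle of length $3$ or $4$ has vertices on both sides is $5$-connected.
\end{corollary}

\begin{proof}
Suppose $Y$ is a cutset with $|Y|\le4$. Take $a,b,\gamma$ as in Lemma~\ref{lem:curve}, with $\gamma$ passing through vertices $x_1,\dots,x_q$ and faces $F_1,\dots,F_q$, where $F_i$ comes between $x_i$ and $x_{i+1}$ (indices modulo $q$) and $q\le 4$. A vertex occurs only once on a triangular face, so $q\ge2$, and $x_ix_{i+1}$ is an edge of $F_i$. The arc of $\gamma$ in $F_i$ can be slid inside $F_i$ onto this edge without passing a vertex. If $q=2$, then $F_1,F_2$ are the two faces beside the edge $x_1x_2$, and the side of $\gamma$ containing this edge contains no vertex, although $\gamma$ separates $a$ from $b$. If $q\in\{3,4\}$, then the cycle $x_1\cdots x_q$ of the graph separates $a$ from $b$. Both cases are contradictions.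
\end{proof}

\section{Wheel graphs and the ratio $3/7$}\label{sec:wheels}

The simplest way to serve all faces is to take one large monochromatic subgraph $L$ and to put into its faces vertices with colors of their own, joined to the whole boundary of the face. Each new vertex must have degree at least $5$, so the cheapest face that holds one is a pentagon; a triangular face of $L$ can be left empty. To keep the vertices of $L$ few compared with its faces one would like $L$ to be dense, but we shall see in Section~\ref{sec:upper} that degrees above $3$ only lose weight. This leads to the following family.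

Let $L$ be a connected cubic plane graph whose faces are bounded by $5$-cycles and $3$-cycles. Put a new vertex, a \emph{center}, into each pentagon and join it to the five vertices of the pentagon. The result is a triangulation $W(L)$. Give all vertices of $L$ one color and the centers pairwise distinct further colors. Every face contains an edge of $L$, so the coloring is non-rainbow.

Let $L$ have $q$ pentagons and $t$ triangles. Counting edges gives $3|V(L)|=2|E(L)|=5q+3t$, and Euler's formula $6|V(L)|-6|E(L)|+6(q+t)=12$ becomes $q+3t=12$. With $n=|V(L)|+q$ and $k=q+1$ we get
\[
7k-3n=7q+7-(5q+3t)-3q=7-(q+3t)=-5 .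
\]
So the weight does not depend on $q$ and $t$. The reason is that Euler's formula trades one triangle for three pentagons, and by $n=\frac83q+t$ this trade costs $7$ vertices and gains $3$ colors. If the family were infinite, it would settle the lower bound; but $q+3t=12$ bounds its size.

\begin{proposition}\label{prop:wheel}
Suppose that $L$ has no $4$-cycle, that its only $3$-cycles are the boundaries of its triangular faces, and that the common vertices of two pentagonal faces, if there are any, are the two ends of one common edge. If $W(L)$ has at least $6$ vertices, it is $5$-connected.
\end{proposition}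

\begin{proof}
By Corollary~\ref{cor:triang} it suffices to show that each cycle of length $3$ or $4$ has a side without vertices. Centers are pairwise non-adjacent, and pentagons have no chords, since a chord of a $5$-cycle creates a $4$-cycle. So a $3$-cycle through a center $c$ consists of $c$ and two consecutive vertices of its pentagon and bounds a face; a $3$-cycle without a center bounds a triangular face of $L$.

A $4$-cycle contains a center because $L$ has no $4$-cycle. Suppose it is $c\,x\,y\,x'$ with $c$ the only center. If $xx'\in E(L)$, then $xyx'$ is a triangular face and the cycle bounds the union of the faces $cxx'$ and $xyx'$. Otherwise $x,x'$ are at distance $2$ on the pentagon of $c$; their common neighbor on the pentagon equals $y$, or else $L$ would have a $4$-cycle, and the cycle bounds the union of $cxy$ and $cyx'$. If the cycle is $c\,x\,c'\,x'$ with two centers, then $xx'$ is the common edge of the two pentagons, and the cycle bounds the union of $cxx'$ and $c'xx'$.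
\end{proof}

\begin{example}\label{ex:w32}
The dodecahedron ($q=12$, $t=0$) has girth $5$, and two of its faces share an edge or nothing. It gives a $5$-connected graph $W_{32}$ with $32$ vertices and $13$ colors.
\end{example}

\begin{example}\label{ex:w18}
Let $L$ consist of a hexagon $u_1v_1u_2v_2u_3v_3$, a triangle $x_1x_2x_3$ inside it with the edges $x_iu_i$, and a triangle $y_1y_2y_3$ outside it with the edges $y_iv_i$ (indices modulo $3$). Its faces are the two triangles and the six pentagons
\[
I_i=x_iu_iv_iu_{i+1}x_{i+1},\qquad O_i=y_iv_iu_{i+1}v_{i+1}y_{i+1}.
\]
The neighborhoods are $N(u_i)=\{v_{i-1},v_i,x_i\}$, $N(v_i)=\{u_i,u_{i+1},y_i\}$, $N(x_i)=\{x_{i+1},x_{i+2},u_i\}$ and $N(y_i)=\{y_{i+1},y_{i+2},v_i\}$. Two of these sets belonging to different letters can share only the one element of a letter that occurs once in one of them, and two belonging to the same letter share exactly one element; so there is no $4$-cycle. The ends of the edges $u_iv_i$, $v_iu_{i+1}$, $x_iu_i$, $y_iv_i$ have no common neighbor, so the only $3$-cycles are the two triangles. Finally $I_i\cap I_{i+1}=\{u_{i+1},x_{i+1}\}$, $O_i\cap O_{i+1}=\{v_{i+1},y_{i+1}\}$, $I_i\cap O_i=\{v_i,u_{i+1}\}$, $I_i\cap O_{i-1}=\{u_i,v_i\}$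 and $I_i\cap O_{i+1}=\emptyset$, which covers all pairs of pentagons. We obtain a $5$-connected graph $W_{18}$ with $18$ vertices and $7$ colors.
\end{example}

Both graphs attain the bound $7k=3n-5$ of Theorem~\ref{thm:upper}. The degree condition cannot be dropped from that theorem: the same construction applied to the cube, with centers of degree $4$, has $n=14$ and $k=7$, so $7k=49>3n-5$.

\section{The upper bound}\label{sec:upper}

Fix a $5$-connected plane graph $G$ with $n$ vertices and a non-rainbow coloring with $k$ colors.

\subsection{Making the repetitions visible as edges}

Two equally colored vertices on a long face need not be adjacent. To describe the coloring by a subgraph we add edges inside faces as long as the graph stays simple and plane and the coloring stays non-rainbow. This process ends, and it keeps $n$, $k$ and $5$-connectivity. From now on $G$ is the resulting graph.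

\begin{lemma}\label{lem:normal}
Two equally colored vertices on a face are consecutive on it. Every face either has exactly one monochromatic edge or is a triangle with three monochromatic edges.
\end{lemma}

\begin{proof}
Let $a,a'$ be equally colored and not consecutive on a face $F$. By (F2) they are non-adjacent, so $aa'$ can be added inside $F$; both new faces contain $a$ and $a'$, contrary to maximality. Hence every face, not being rainbow, has a monochromatic edge. Suppose $F$ has two. If they have the same color, $F$ has three pairwise consecutive vertices of one color, so $F$ is a monochromatic triangle. Otherwise the vertices of $F$ are, in cyclic order, $a,a',\dots,b,b',\dots$ with $aa'$ and $bb'$ monochromatic of different colors. Then $a$ and $b$ are not consecutive, hence non-adjacent, and $ab$ can be added: one new face contains $aa'$, the other $bb'$. This contradicts maximality again.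
\end{proof}

Let $H$ be the spanning subgraph of $G$ formed by the monochromatic edges (\emph{$H$-edges}). The components of $H$ with at least two vertices are called \emph{classes}, their vertices \emph{class vertices}, and the isolated vertices of $H$ are called \emph{singles}. Let $p\ge1$ be the number of classes, $m$ the number of singles, $s=n-m$ the number of class vertices, $M=|E(H)|$, and let $h_v\ge1$ be the degree in $H$ of a class vertex $v$. Lemma~\ref{lem:normal} gives:
\begin{itemize}
\item[(N1)] Two vertices of one class on a common face are joined by an $H$-edge of that face. Every edge of $G$ with both ends in one class is an $H$-edge.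
\item[(N2)] Every face is a triangle with three $H$-edges (a \emph{full triangle}) or has exactly one $H$-edge.
\end{itemize}
Components of $H$ are monochromatic, so $k\le p+m$, and it suffices to bound
\[
\omega=7(p+m)-3n=7p+4m-3s .
\]

\subsection{Regions and sides}

The \emph{regions} are the components of the sphere minus all classes, that is, the faces of the plane graph formed by the classes. Each single, each non-$H$ edge (without its ends in classes) and each face of $G$ lies in exactly one region. When we speak of a \emph{face of a class} $A$, we mean a face of $A$ as a plane graph on its own.

\begin{lemma}\label{lem:regions}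
\begin{itemize}
\item[(a)] Each face $\Phi$ of a class $A$ contains exactly one region whose boundary meets $A$, and this region contains all points of $\Phi$ close to $A$.
\item[(b)] Let $A_1,\dots,A_b$ be the classes that meet the boundary of a region $\rho$, let $\Phi_i$ be the face of $A_i$ containing $\rho$, and let $D_i$ be the complement of $\Phi_i$, that is, $A_i$ together with its other faces. Then the sets $D_i$ are pairwise disjoint, and their union is the complement of $\rho$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The face $\Phi$ is an open disk. A thin collar inside $\Phi$ along its facial walk is an annulus that avoids all classes, so it lies in a single region.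

(b) Let $i\ne j$. The class $A_j$ is connected, disjoint from $A_i$, and meets the closure of $\rho\subseteq\Phi_i$; so $A_j\subseteq\Phi_i$. Thus the connected set $D_i$ avoids $A_j$ and lies in the face of $A_j$ that contains $A_i$, which is $\Phi_j$. Hence $D_i\cap D_j=\emptyset$. Let $O$ be the complement of $\bigcup_iD_i$. Enlarging each $D_i$ by a thin collar gives disjoint closed disks, whose complement is connected; adding the collars back shows that $O$ is connected. Now $\rho\subseteq O$ is open and its boundary lies in $\bigcup_iA_i$, outside $O$. So $\rho$ is open and closed in $O$, and $\rho=O$.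
\end{proof}

A \emph{side} is a pair $\varphi=(A,\rho)$ of a class and a region whose boundary meets $A$. By Lemma~\ref{lem:regions}(a), sides correspond bijectively to faces $\Phi$ of classes. Let $d_\varphi$ be the length of the facial walk of $\Phi$; let $b_\rho\ge 1$ be the number of sides and $m_\rho$ the number of singles of $\rho$. Euler's formula, applied to the union of the classes and to each class, gives
\begin{equation}\label{eq:global}
\#\{\text{regions}\}=1+p+M-s,\qquad \sum_\rho b_\rho=2p+M-s,\qquad \sum_\varphi d_\varphi=2M .
\end{equation}
A full triangle is itself a region, with $b=1$, $d=3$ and no singles; we call it \emph{trivial}. All faces of $G$ in a nontrivial region have exactly one $H$-edge.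

At a class vertex $x$ the $H$-edges cut a small disk around $x$ into $h_x$ sectors, the \emph{corners} at $x$. Each corner belongs to one side, and a side $\varphi$ has $d_\varphi$ corners. A corner in a nontrivial region contains at least one non-$H$ edge: otherwise either a face of $G$ in the region has two $H$-edges, or $x$ has degree $1$. A \emph{foreign angle} is a pair $(x,F)$, where $x$ is a class vertex and $F$ a face of $G$ at $x$ whose two edges at $x$ are non-$H$ edges. Equivalently, the unique $H$-edge of $F$ is not incident with $x$: the face touches the class of $x$ but is served elsewhere. A corner with $r\ge 1$ non-$H$ edges contains $r-1$ foreign angles. Let $\nu_\varphi$ be the number of foreign angles in the corners of $\varphi$. Then for a side $\varphi=(A,\rho)$ of a nontrivial region,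
\begin{equation}\label{eq:ends}
\text{exactly } d_\varphi+\nu_\varphi \text{ edges in }\rho\text{ have an end in }A,
\end{equation}
each of them only one end, by (N1).

\begin{lemma}\label{lem:localeuler}
Let $\rho$ be a nontrivial region containing $e_\rho$ edges of $G$. With $\varphi$ running over the sides and $w$ over the singles of $\rho$,
\begin{align}
b_\rho+m_\rho-e_\rho+\sum_\varphi d_\varphi&=2,\label{eq:euler}\\
\sum_{w}(\deg w-2)&=2b_\rho-4+\sum_\varphi(d_\varphi-\nu_\varphi).\label{eq:degrees}
\end{align}
\end{lemma}

\begin{proof}
Every face of $G$ in $\rho$ has exactly one $H$-edge, and each step of the facial walk of a side of $\rho$ has one face of $G$ beside it in $\rho$. So $\rho$ contains exactly $\sum_\varphi d_\varphi$ faces of $G$. Let $G'$ consist of the classes $A_1,\dots,A_b$ on the boundary of $\rho$ and all vertices and edges of $G$ in $\rho$. It is connected: on a path of $G$ between two vertices of $G'$, a maximal subpath outside $G'$ runs in one of the disjoint sets $D_i$ and has both ends in the connected graph $A_i$. The faces of $G'$ are the faces of $G$ in $\rho$ and, for each $i$, all faces of $A_i$ but $\Phi_i$. In Euler's formula for $G'$, each $A_i$ contributes $|V(A_i)|-|E(A_i)|+(\#\text{faces of }A_i-1)=1$,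 and \eqref{eq:euler} follows. By \eqref{eq:ends}, $2e_\rho=\sum_w\deg w+\sum_\varphi(d_\varphi+\nu_\varphi)$; inserting this into twice \eqref{eq:euler} gives \eqref{eq:degrees}.
\end{proof}

\subsection{Splitting the weight among the regions}

We look for a local quantity $\alpha b_\rho+\beta+4m_\rho-\gamma\sum_\varphi d_\varphi$ whose sum over all regions is $\omega$ up to a constant and an error that vanishes for cubic classes, as in Section~\ref{sec:wheels}. By \eqref{eq:global} the sum is $\beta+(2\alpha+\beta)p+4m-(\alpha+\beta)s+(\alpha+\beta-2\gamma)M$. The choice $\alpha=1$, $\beta=5$, $\gamma=2$ turns this into $5+\omega+(2M-3s)$, and $2M-3s=\sum_v(h_v-3)$. Class vertices with $h_v\ge3$ contribute with the harmless sign. A class vertex with $h_v\le2$ leaves a debt of $3-h_v$, which has to be charged to some side. Such a vertex has many non-$H$ edges in few corners, so it creates foreign angles, and we charge it where it does.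

\emph{Allocation.} If $h_v=2$, then by (F3) at least three non-$H$ edges lie in two corners, so some corner at $v$ contains at least two of them; allocate $v$ to the side of one such corner. If $h_v=1$, the only corner at $v$ contains at least four non-$H$ edges and at least three foreign angles; allocate $v$ to its side. Let $U_\varphi$ be the set of vertices allocated to $\varphi$, and put $u_\varphi=\sum_{v\in U_\varphi}(3-h_v)$. For every region define
\begin{equation}\label{eq:Qdef}
Q_\rho=b_\rho+5+4m_\rho+\sum_\varphi(u_\varphi-2d_\varphi).
\end{equation}
Since $\sum_\varphi u_\varphi=\sum_v(3-h_v)^+$ over all sides, the computation above gives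
\begin{equation}\label{eq:sumQ}
\sum_\rho Q_\rho=\omega+5+\sum_v(h_v-3)+\sum_v(3-h_v)^+=\omega+5+\sum_v(h_v-3)^+\ \ge\ \omega+5 .
\end{equation}
A trivial region has $Q_\rho=1+5-6=0$. For a nontrivial region, \eqref{eq:degrees} gives $\sum_w(2\deg w-8)=4b_\rho-8-4m_\rho+2\sum_\varphi(d_\varphi-\nu_\varphi)$, which eliminates the lengths $d_\varphi$:
\begin{equation}\label{eq:Q}
Q_\rho=-3+\sum_\varphi(5+u_\varphi)-\Bigl(2\sum_\varphi\nu_\varphi+\sum_w(2\deg w-8)\Bigr).
\end{equation}
We read \eqref{eq:Q} as follows: each side \emph{demands} $5+u_\varphi$, each foreign angle pays $2$, and each single pays $2\deg w-8\ge2$. Theorem~\ref{thm:upper} will follow from two statements: $Q_\rho\le0$ if $b_\rho=1$, and $Q_\rho\le-3$ if $b_\rho\ge2$.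

\begin{lemma}\label{lem:oneside}
If $b_\rho=1$, then $\rho$ has no foreign angles and $Q_\rho\le0$.
\end{lemma}

\begin{proof}
Let $\rho$ be nontrivial with the only side $\varphi=(A,\rho)$. If $(x,F)$ were a foreign angle in $\rho$, the $H$-edge of $F$ would lie in $A$ and miss $x\in A$; by (N1), $F$ would have a second $H$-edge, at $x$. So $\nu_\varphi=0$, and $u_\varphi=0$ because each allocated vertex has a foreign angle on its side. A corner of $\varphi$ contains a non-$H$ edge, whose other end is not in $A$ by (N1) and hence is a single. So $m_\rho\ge1$, and \eqref{eq:Q} gives $Q_\rho=2-\sum_w(2\deg w-8)\le0$.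
\end{proof}

Equality holds in a nontrivial region exactly when it contains one single, of degree $5$; then $d_\varphi=5$ by \eqref{eq:degrees}. In $W_{18}$, for instance, there are one cubic class, two trivial regions and six pentagons with their centers; all eight regions have $Q_\rho=0$, and \eqref{eq:sumQ} reads $0=\omega+5$.

\subsection{Regions with several sides: the model case}\label{sec:model}

For the rest of the proof of the upper bound, until Section~\ref{sec:finish}, fix a region $\rho$ with $b=b_\rho\ge2$; it is nontrivial. We have to show that the payments in \eqref{eq:Q} cover the total demand.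

Here is the idea in the cleanest situation. Suppose that no vertex is allocated to a side of $\rho$, that $\rho$ has no foreign angles, and that each class on the boundary has at least five neighbors in $\rho$, as one expects from $5$-connectivity. An edge joining two classes would have beside it a face whose only $H$-edge misses one of its ends, giving a foreign angle; so all these neighbors are singles. Let $w$ be a single of degree $D$. Two cyclically consecutive neighbors of $w$ in different classes lie on a common face, whose $H$-edge misses one of them; this is again excluded. So between neighbors in different classes there is always a single neighbor, and $w$ is adjacent to at most $\lfloor D/2\rfloor\le2D-8$ classes. For $D=5$ the extreme case is a cyclic sequence of neighbors such as ($A$, single, $B$, single, single) or ($A$, $A$, single, $B$, single). Counting pairs (class, adjacent single) in two ways gives $5b\le\sum_w(2\deg w-8)$, which by \eqref{eq:Q} is $Q_\rho\le-3$.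

The general case has three complications. A single may see more classes at the price of foreign angles, and edges may join classes directly; we must check that the payment of $2$ per foreign angle covers this. Allocated vertices raise the demand. And $5$-connectivity does not give five neighbors when one of the two parts to be separated is empty.

\subsection{What a single can supply}

The payment of a foreign angle is split between its two edges. A \emph{flag} is a triple $(e,x,F)$, where $e$ is a non-$H$ edge in $\rho$, $x$ is an end of $e$ in a class, and $F$ is one of the two faces beside $e$. The flag is \emph{foreign} if $(x,F)$ is a foreign angle. Each foreign angle has two foreign flags. For a single $w$ let $f(w)$ be the number of foreign flags on edges at $w$. A \emph{link} is an edge in $\rho$ joining two class vertices; by (N1) they lie in different classes. Let $f(e)$ be the number of foreign flags on a link $e$. The only $H$-edge of a face beside $e$ cannot meet both classes, so each of the two faces gives a foreign flag and $f(e)\ge2$. Altogether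
\begin{equation}\label{eq:flags}
2\sum_\varphi\nu_\varphi=\sum_wf(w)+\sum_{e\text{ link}}f(e).
\end{equation}

A class on the boundary of $\rho$ has exactly one side in $\rho$; let $U$ be the union of the sets $U_\varphi$ over the sides of $\rho$. A single serves a side $\varphi=(A,\rho)$ in two ways: once as a neighbor of the unallocated part of $A$, and once for each foreign flag at an allocated vertex, to pay its debt. So we put
\[
\kappa_\varphi(w)=[\,w\text{ has a neighbor in }A\setminus U\,]+\#\{\text{foreign flags }(wa,a,F): a\in A\cap U\}.
\]

\begin{lemma}\label{lem:single}
For a single $w$ of degree $D$ in $\rho$ we have $\sum_\varphi\kappa_\varphi(w)\le f(w)+\lfloor D/2\rfloor\le f(w)+2D-8$.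
\end{lemma}

\begin{proof}
The second inequality holds for $D\ge5$: at $D=5$ both sides of $\lfloor D/2\rfloor\le2D-8$ equal $2$, and the right side grows faster. For the first, let $x,y$ be cyclically consecutive neighbors of $w$ and $F$ the face between $wx$ and $wy$.
\begin{itemize}
\item[(i)] If $x,y$ lie in one class, then $xy$ is the $H$-edge of $F$ by (N1), and neither $(wx,x,F)$ nor $(wy,y,F)$ is foreign.
\item[(ii)] If $x,y$ lie in different classes, at least one of these two flags is foreign. If $x$ or $y$ is a single, there is at most one such flag.
\end{itemize}
If all neighbors of $w$ lie in one class, there are no foreign flags by (i), and the sum is at most $1$. Otherwise split the class neighbors of $w$ into \emph{intervals}, the maximal blocks of cyclically consecutive neighbors in one class. An interval $I$ with $e_I$ members carries $2e_I$ flags. The $2(e_I-1)$ flags in faces between two members are not foreign by (i); let $f_I\in\{0,1,2\}$ be the number of foreign flags among the two remaining, \emph{outer}, ones. Then $f(w)=\sum_If_I$. Put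
\[
\kappa_I=[\,I\not\subseteq U\,]+\#\{\text{foreign flags of }I\text{ at vertices of }U\}\ \le\ 1+f_I .
\]
Then $\sum_\varphi\kappa_\varphi(w)\le\sum_I\kappa_I\le f(w)+\beta$, where $\beta$ is the number of \emph{bad} intervals, those with $\kappa_I=1+f_I$. It remains to show $\beta\le D/2$.

A bad interval has a member outside $U$, and all its foreign flags are at vertices of $U$. If $e_I=1$, this forces $f_I=0$. If $e_I=2$, the outer flag at a member outside $U$ is not foreign, so $f_I\le1$. Hence $e_I+(2-f_I)\ge3$ for every bad interval. Let there be $g$ intervals and $D_S$ single neighbors, so $\sum_Ie_I=D-D_S$. The $g-\beta$ intervals that are not bad have at least one member each, so $\sum_{I\text{ bad}}e_I\le D-D_S-(g-\beta)$. Of the $D$ faces at $w$, exactly $\sum_I(e_I-1)=D-D_S-g$ lie between two members of an interval. Each of the other $D_S+g$ faces contains at most one non-foreign outer flag by (ii), so $\sum_{I\text{ bad}}(2-f_I)\le D_S+g$. Adding, $3\beta\le D+\beta$.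
\end{proof}

\subsection{The supply of a side}

We now count the same services from the point of view of a side $\varphi=(A,\rho)$. For $a\in A$ let $z_a$ be the number of links at $a$. For $a\in U_\varphi$ let
\[
\tau_a=z_a+\#\{\text{foreign flags }(e,a,F): e\text{ joins }a\text{ to a single}\}.
\]
Let $N_\varphi$ be the set of vertices joined to $A\setminus U_\varphi$ by an edge in $\rho$, and $N^{\mathrm s}_\varphi$ the set of singles in $N_\varphi$. The \emph{supply} of $\varphi$ is
\[
\sigma_\varphi=|N^{\mathrm s}_\varphi|+\sum_{a\in A\setminus U_\varphi}z_a+\sum_{a\in U_\varphi}\tau_a .
\]
Each link is counted once at each end, and the remaining terms add up to $\sum_w\kappa_\varphi(w)$. So $\sum_\varphi\sigma_\varphi=\sum_w\sum_\varphi\kappa_\varphi(w)+2\,\#\{\text{links}\}$. By Lemma~\ref{lem:single} and \eqref{eq:flags},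
\[
2\sum_\varphi\nu_\varphi+\sum_w(2\deg w-8)\ \ge\ \sum_\varphi\sigma_\varphi+\sum_{e\text{ link}}(f(e)-2),
\]
and \eqref{eq:Q} becomes
\begin{equation}\label{eq:Qsupply}
Q_\rho\le-3+\sum_\varphi(5+u_\varphi-\sigma_\varphi)-\sum_{e\text{ link}}(f(e)-2).
\end{equation}

An edge at $a\in U_\varphi$ that bounds a foreign angle at $a$ contributes at least $1$ to $\tau_a$, and in a corner with at least two non-$H$ edges every edge bounds one. Call a link \emph{solitary at $a$} if it is the only non-$H$ edge of its corner at $a$. For $a\in U_\varphi$ with $h_a=2$ let $\ell_a$ be the number of links solitary at $a$. The allocation rule gives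
\begin{equation}\label{eq:tau}
\tau_a\ge2+\ell_a\ \text{ if }h_a=2,\qquad \tau_a\ge4\ \text{ if }h_a=1 .
\end{equation}

Now $5$-connectivity enters through more than degrees. Let $\Phi$ be the face of $A$ containing $\rho$, let $V_{\mathrm{out}}$ be the set of vertices of $G$ in $\Phi$, and $V_{\mathrm{in}}=V(G)\setminus V_{\mathrm{out}}\supseteq A$. Then $U_\varphi\subseteq A$ and $N_\varphi\subseteq V_{\mathrm{out}}$. An edge from $V_{\mathrm{in}}$ to $V_{\mathrm{out}}$ cannot cross $A$, so it starts in $A$, and it lies in $\rho$ by Lemma~\ref{lem:regions}(a). Hence no edge joins $V_{\mathrm{in}}\setminus U_\varphi$ to $V_{\mathrm{out}}\setminus N_\varphi$. If both sets are nonempty, $U_\varphi\cup N_\varphi$ is a cutset and has at least five vertices. So every side has exactly one of the following types.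
\begin{itemize}
\item[(I)] $V_{\mathrm{in}}\ne U_\varphi$ and $|U_\varphi|+|N_\varphi|\ge5$.
\item[(II)] $V_{\mathrm{in}}=U_\varphi$.
\item[(III)] $V_{\mathrm{in}}\ne U_\varphi$, $|U_\varphi|+|N_\varphi|\le4$, and $V_{\mathrm{out}}=N_\varphi$.
\end{itemize}
Type (I) is the situation of the model case. For type (III) the supply may be short, but then the region is so small that $Q_\rho$ can be estimated directly from \eqref{eq:Qdef}.

\begin{lemma}\label{lem:typeIII}
If some side $\varphi=(A,\rho)$ has type \textup{(III)}, then $Q_\rho\le-3$.
\end{lemma}

\begin{proof}
Let $q=|V_{\mathrm{out}}|\le4-|U_\varphi|$. Every vertex of $V_{\mathrm{out}}=N_\varphi$ is adjacent to $A$. Let $\varphi_i=(A_i,\rho)$, $1\le i\le b-1$, be the other sides, with $|V(A_i)|=s_i\ge2$; write $d_i,u_i$ for $d_{\varphi_i},u_{\varphi_i}$. By Lemma~\ref{lem:regions}(b), $A_i$ and its faces not containing $\rho$ lie in $\Phi$; in particular $q\ge2$. Such a face contains no vertex, since that vertex would lie in $V_{\mathrm{out}}$ and be separated from $A$ by $A_i$; and it contains no edge, by (N1). So it is a face of $G$ bounded by $H$-edges only, a full triangle. Consequently $q=m_\rho+\sum_is_i$.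

Let $A_i$ have $t_i$ such faces. By Euler's formula it has $s_i-1+t_i$ edges, so $d_i=2(s_i-1+t_i)-3t_i=2(s_i-1)-t_i$. Since $s_i\le4$, all $H$-degrees in $A_i$ are at most $3$, and all vertices with $H$-degree at most $2$ are allocated to $\varphi_i$, the only side of $A_i$ in a nontrivial region. So $u_i=3s_i-2(s_i-1+t_i)=s_i+2-2t_i$ and
\[
u_i-2d_i=6-3s_i\le0 .
\]

Next we bound $d_\varphi$ from below. Let $e_{\mathrm{out}}$ be the number of edges inside $V_{\mathrm{out}}$ and $e_A$ the number of edges from $V_{\mathrm{out}}$ to $A$. Then $e_\rho=e_A+e_{\mathrm{out}}-\sum_i(s_i-1+t_i)$. Insert this and the values of $d_i$ into \eqref{eq:euler}, and use $b+m_\rho+\sum_i(s_i-1)=q+1$: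
\begin{equation}\label{eq:typeIII}
(q+1)-(e_{\mathrm{out}}+e_A)+d_\varphi+2\sum_i(s_i-1)=2 .
\end{equation}
All edges leaving $V_{\mathrm{out}}$ end in $A$, so $2e_{\mathrm{out}}+e_A\ge5q$. Also $e_{\mathrm{out}}\le2q-3$: for $q=2,3$ the bound equals $\binom q2$, and for $q=4$ a complete graph on $V_{\mathrm{out}}$ would give $K_5$ after contracting $A$, against (F5). With $\sum_i(s_i-1)=q+1-b-m_\rho$ we obtain
\[
d_\varphi\ \ge\ 1+4q-e_{\mathrm{out}}-2(q+1-b-m_\rho)\ \ge\ 2+2b+2m_\rho .
\]
Now \eqref{eq:Qdef} gives $Q_\rho\le b+5+4m_\rho+u_\varphi-2(2+2b+2m_\rho)=1-3b+u_\varphi\le u_\varphi-5$, and it remains to show $u_\varphi\le2$. If $q=4$, then $U_\varphi=\emptyset$. If $q=3$, then $|U_\varphi|\le1$ and $u_\varphi\le2$. If $q=2$, then $V_{\mathrm{out}}$ is one class $K_2$, and \eqref{eq:typeIII} reads $e_A=d_\varphi+2$, so $\nu_\varphi=2$ by \eqref{eq:ends}. A vertex of $U_\varphi$ with $H$-degree $1$ would have three foreign angles; so $u_\varphi=|U_\varphi|\le2$.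
\end{proof}

For the other two types we compare supply and demand. One configuration will fall short by one unit, so we record the surplus of the others. For a class vertex $x\in N_\varphi$ let $\mu_\varphi(x)\ge1$ be the number of links from $x$ to $A\setminus U_\varphi$.

\begin{lemma}\label{lem:supply}
Let $\varphi=(A,\rho)$ have type \textup{(I)} or \textup{(II)}. If $A\ne K_2$, then
\begin{equation}\label{eq:surplus}
\sigma_\varphi\ \ge\ 5+u_\varphi+\sum_{x\in N_\varphi\setminus N_\varphi^{\mathrm s}}(\mu_\varphi(x)-1)+\sum_{a\in U_\varphi,\ h_a=2}\ell_a .
\end{equation}
If $A=K_2$, then $u_\varphi=4$ and $\sigma_\varphi=\tau_a+\tau_{a'}\ge8$, where $a,a'$ are the vertices of $A$.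
\end{lemma}

\begin{proof}
If $A=K_2$, both vertices have $H$-degree $1$ and are allocated to the only side of $A$; then $N_\varphi=\emptyset$, and \eqref{eq:tau} applies. Let $A\neq K_2$.

\emph{Type} (I). Let $n_i$ be the number of vertices of $U_\varphi$ of $H$-degree $i$, so $u_\varphi=n_2+2n_1$ and $|N_\varphi|\ge5-n_1-n_2$. Since $\sum_{a\in A\setminus U_\varphi}z_a=\sum_x\mu_\varphi(x)$, we have $|N_\varphi^{\mathrm s}|+\sum_{a\in A\setminus U_\varphi}z_a=|N_\varphi|+\sum_x(\mu_\varphi(x)-1)$. By \eqref{eq:tau}, $\sum_{a\in U_\varphi}\tau_a\ge2n_2+4n_1+\sum_a\ell_a$. Finally $|N_\varphi|+2n_2+4n_1\ge5+n_2+3n_1\ge5+u_\varphi$.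

\emph{Type} (II). Here $A\subseteq V_{\mathrm{in}}=U_\varphi\subseteq A$. So $N_\varphi=\emptyset$, the class $A$ has maximum degree at most $2$ and is a cycle or a path, and no vertex lies in another face of $A$. If $A$ is a cycle, its other face contains no vertex and, by (N1), no edge, so it is a full triangle. Then $u_\varphi=3$, and each vertex has its at least three non-$H$ edges in one corner; so $\ell_a=0$, $\tau_a\ge3$, and $\sigma_\varphi\ge9>5+u_\varphi$. If $A$ is a path with $t\ge3$ vertices, then $u_\varphi=2\cdot2+(t-2)=t+2$, and \eqref{eq:tau} gives $\sigma_\varphi\ge8+2(t-2)+\sum_a\ell_a\ge t+7+\sum_a\ell_a$, because $t\ge3$.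
\end{proof}

\subsection{Paying for single monochromatic edges}

Call a side \emph{deficient} if its class is $K_2$ and its supply is exactly $8$, one less than its demand $9$. The missing unit is found next to it.

\begin{lemma}\label{lem:manysides}
If $b_\rho\ge2$, then $Q_\rho\le-3$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:typeIII} we may assume that all sides have type (I) or (II). Let $\delta$ be the number of deficient sides. By \eqref{eq:Qsupply} and Lemma~\ref{lem:supply},
\[
Q_\rho\le-3+\delta-\sum_{e\text{ link}}(f(e)-2)-\sum_\psi\Bigl(\sum_x(\mu_\psi(x)-1)+\sum_a\ell_a\Bigr),
\]
where $\psi$ runs over the sides whose class is not $K_2$ and the inner sums are those of \eqref{eq:surplus}. All subtracted terms are nonnegative. We let each deficient side take one unit from one of these terms and check that no term gives more than its value.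

For each deficient side choose one vertex $a$ of its class. Then $\tau_a=4$. Every non-$H$ edge at $a$ contributes to $\tau_a$, so there are exactly four of them, $e_1,e_2,e_3,e_4$ in this order, with foreign angles between consecutive ones. Both flags of $e_2$ at $a$ are foreign; if $e_2$ led to a single it would contribute $2$, and $\tau_a\ge5$. The same holds for $e_3$. So $e_2=ax$ and $e_3=ay$ are links.

\emph{Case 1: $f(e)\ge3$ for some $e\in\{e_2,e_3\}$.} Take a unit from $f(e)-2$ for one such $e$. A link is used in this way at most once from each end, and if it is used from both ends, all four of its flags are foreign and $f(e)-2=2$.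

\emph{Case 2: $f(e_2)=f(e_3)=2$.} Then no flag of $e_2$ at $x$ and no flag of $e_3$ at $y$ is foreign. The $H$-edge of the face between $e_2$ and $e_3$ is therefore incident with both $x$ and $y$, so it is $xy$. Thus $x,y$ lie in one class $B$; let $\psi=(B,\rho)$. In both faces beside $e_2$ the other edge at $x$ is an $H$-edge, so $e_2$ is solitary at $x$; likewise $e_3$ is solitary at $y$. A vertex of $H$-degree $1$ has at least four edges in its only corner, so $h_x,h_y\ge2$ and $B\ne K_2$. If $x,y\notin U_\psi$, then $a\in N_\psi$ and $\mu_\psi(a)\ge2$; take a unit from $\mu_\psi(a)-1$. If $x\in U_\psi$, then $h_x=2$ and $e_2$ is counted in $\ell_x$; take this unit. If $x\notin U_\psi$ and $y\in U_\psi$, take the unit of $\ell_y$ that counts $e_3$.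

In Case 2 the unit taken determines the chosen vertex $a$: it is named in $\mu_\psi(a)$, or it is the other end of the solitary link. Different deficient sides have different chosen vertices, so no unit is taken twice. Hence the subtracted terms add up to at least $\delta$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}\label{sec:finish}

By \eqref{eq:sumQ} and Lemmas~\ref{lem:oneside} and~\ref{lem:manysides}, $\omega+5\le\sum_\rho Q_\rho\le0$, so $7k\le7(p+m)\le3n-5$.

If $p\ge2$, then $\sum_\rho(b_\rho-1)=p-1\ge1$ by \eqref{eq:global}; some region has at least two sides, so $\omega+5\le-3$ and $7k\le3n-8$. If $p=1$, the same identity shows that every region $\rho$ has one side, of length $d_\rho$ say, and no foreign angles. For a nontrivial region \eqref{eq:degrees} gives $3m_\rho\le d_\rho-2$, and this also holds for a trivial region. Summing with \eqref{eq:global},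
\[
3m\le2M-2(2+M-s)=2s-4=2(n-m)-4 ,
\]
so $k\le m+1\le(2n+1)/5$. If $7k\ge3n-7$, then $5(3n-7)\le35k\le7(2n+1)$, that is, $n\le42$. So for $n\ge43$ we have $7k\le3n-8$ in both cases. \qed

\section{Graphs attaining the bound}\label{sec:lower}

\subsection{What equality asks for}\label{sec:equality}

The last computation shows that one class gives only the ratio $\frac25$, so large extremal examples need several classes. This subsection explains the design; the proofs that follow do not depend on it.

We look for a graph in which all classes are cubic, all singles have degree $5$, all regions but one are full triangles or pentagons with a center, and the remaining region $\rho$ has $b$ sides and no foreign angles, as in Section~\ref{sec:model}. Let $\rho$ contain $m_\rho$ singles. Then \eqref{eq:sumQ} and \eqref{eq:Q} give $\omega+5=Q_\rho=5b-3-2m_\rho$, and $\omega=-8$ exactly when $2m_\rho=5b$: each class has five neighbors in $\rho$, and each single in $\rho$ serves two classes. Now \eqref{eq:degrees} reads $3m_\rho=2b-4+\sum_\varphi d_\varphi$, so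
\[
\sum_\varphi d_\varphi=\tfrac{11}{2}\,b+4 .
\]
Pentagonal sides alone therefore do not suffice. If all $d_\varphi$ are $5$ or $6$, exactly $\frac b2+4$ sides are hexagons; by \eqref{eq:ends} such a side sends six edges to its five neighbors, so one neighbor is joined to it twice.

We need two kinds of gadgets, with pentagonal and with hexagonal boundary, and a skeleton obtained by contracting each gadget to one vertex, a \emph{hub}. In the skeleton, hubs have degree $5$, every other vertex is adjacent to two hubs, and $\frac b2+4$ of them have degree only $4$. Vertices with two hubs and three further neighbors suggest the dual of a triangulation $T$, with one hub in each face of the dual and each triangle joined to two of its three vertices. A triangulation arranged in rows provides a rule for choosing the two. This rule gives a typical hub four neighbors; the fifth will be a vertex subdividing a dual edge, and these are the vertices of degree $4$. The main difficulty is to show that they cause the only small cutsets of the skeleton.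

\subsection{The triangulations $T_r$}

For $r\ge2$ let $T_r$ have two \emph{poles} $P^+$ (row $0$) and $P^-$ (row $r+1$) and vertices $g_{i,l}$ with $1\le i\le r$ (row $i$) and $l\in\mathbb Z_5$. The edges are the \emph{horizontal} edges $g_{i,l}g_{i,l+1}$, the edges $g_{i+1,l}g_{i,l}$ and $g_{i+1,l}g_{i,l+1}$ for $1\le i<r$, and the edges $P^+g_{1,l}$ and $P^-g_{r,l}$. This is a triangulation with $5r+2$ vertices and $10r$ triangles, namely $P^+g_{1,l}g_{1,l+1}$, $P^-g_{r,l}g_{r,l+1}$, $g_{i+1,l}g_{i,l}g_{i,l+1}$ and $g_{i,l+1}g_{i+1,l}g_{i+1,l+1}$. Each triangle has exactly one vertex that is alone in its row, the \emph{apex}; the opposite edge, the \emph{base}, is its only horizontal edge. Every horizontal edge $h$ is the base of exactly two triangles $h^+,h^-$. A vertex in a row $1,\dots,r$ has two neighbors in each adjacent row that is a $5$-cycle and one in each adjacent pole row; so the poles and the vertices of rows $1$ and $r$ have degree $5$.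

\begin{lemma}\label{lem:Tr}
$T_r$ is $5$-connected. Each $3$-cycle of $T_r$ has a side that is a single triangle, and each $4$-cycle has a side consisting of two triangles sharing an edge. The dual $R$ of $T_r$ is a cubic graph of girth at least $5$.
\end{lemma}

\begin{proof}
Delete a set $X$ of at most four vertices. One of the five disjoint paths $g_{1,l}g_{2,l}\cdots g_{r,l}$ avoids $X$; call it $\mathcal C$. We show that every surviving vertex is joined to $\mathcal C$. Call a row $1,\dots,r$ \emph{bad} if at least two of its vertices are deleted. A surviving pole is adjacent to $\mathcal C$, and the survivors of a row $1,\dots,r$ that is not bad induce a connected graph meeting $\mathcal C$. So let $v$ survive in a bad row $i$; it suffices to find a surviving neighbor outside the bad rows. If row $i$ is the only bad row, at most two vertices outside it are deleted, while $v$ has at least three neighbors outside it, because $r\ge2$. If there are two bad rows, nothing outside them is deleted, one of the rows $i\pm1$ is not bad, and $v$ has a neighbor in it.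

Hence a cycle of length at most $4$ has a side without vertices. This side is triangulated using chords only: none for a $3$-cycle, exactly one for a $4$-cycle. A cycle of length at most $4$ in $R$ would give an edge cut with at most four edges in $T_r$, against (F5) and (F3).
\end{proof}

\subsection{The skeleton $\Gamma_j$}

Let $j\ge0$, $r=2j+2$, $T=T_r$, and let $R$ be the dual of $T$. \emph{Mark} the edges $P^+g_{1,l}$, $P^-g_{r,l}$, and $g_{2i,l}g_{2i+1,l}$ for $1\le i\le j$ and all $l$. There are $10+5j$ marked edges, none horizontal; each non-pole vertex lies on exactly one of them and each pole on five. Call the vertices of the rows $1,3,5,\dots,2j+1$ and $r$ \emph{double}, and the poles and the vertices of the rows $2,4,\dots,2j$ \emph{simple}. Each marked edge has exactly one double end. There are $10+5j$ double and $2+5j$ simple vertices.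

The \emph{frame} $R'$ is obtained from $R$ by subdividing once each edge dual to a marked edge. Its vertices, the \emph{frame vertices}, are the \emph{t-vertices} (the vertices of $R$, identified with the triangles of $T$) and the \emph{d-vertices} (one per marked edge). By an \emph{$R$-edge} we mean an edge of $R$ as a curve, whether subdivided or not. The faces of $R'$ are the \emph{cells}, one for each vertex of $T$, each bounded by a cycle. The graph $\Gamma=\Gamma_j$ arises from $R'$ by putting a \emph{hub} $g$ into the cell of each $g\in V(T)$, adjacent to the t-vertices whose base contains $g$ and to the d-vertices of the marked edges at $g$; see Figure~\ref{fig:cell}. The graph $\Gamma$ is plane and connected, and: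
\begin{itemize}
\item[(G1)] a non-pole hub $g$ has exactly five neighbors: $h_1^\pm,h_2^\pm$, where $h_1,h_2$ are the horizontal edges at $g$, and the d-vertex $d_g$ of its marked edge; a pole has exactly five neighbors, all d-vertices;
\item[(G2)] every frame vertex is adjacent to exactly two hubs; the d-vertex $d$ of a marked edge $gg'$ has $N(d)=\{t,t',g,g'\}$, where $t,t'$ are the triangles containing $gg'$. In particular $N(d)$ determines $d$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \a in {0,60,...,300}{
  \draw[gray,dashed] (0,0)--(\a:2);
  \draw[gray,dashed] (\a:2)--(\a+60:2);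
  \draw (\a+30:1.155)--(\a+90:1.155);
  \draw (\a+30:1.155)--(\a+30:2.05);
  \fill (\a+30:1.155) circle (1.8pt);
  \draw[fill=white] (\a:2) circle (3pt);}
\foreach \a in {30,150,210,330}{\draw[very thick] (0,0)--(\a:1.155);}
\draw[very thick] (0,0)--(120:1.9);
\draw[fill=white] (0,0) circle (3pt);
\draw[fill=white] (-0.57,0.796) rectangle (-0.43,0.936);
\node at (0,-0.3) {$g$};
\node at (120:2.3) {$g'$};
\node at (-0.2,0.8) {$d_g$};
\node at (-1.2,0.28) {$h_1^+$};
\node at (-1.2,-0.26) {$h_1^-$};
\node at (1.25,0.28) {$h_2^+$};
\node at (1.25,-0.26) {$h_2^-$};
\end{tikzpicture}
\caption{The cell of a vertex $g$ of degree $6$ of the triangulation $T$ (dashed). Thin lines are edges of the frame, black dots are t-vertices, the square is the d-vertex $d_g$ of the marked edge $gg'$, and open circles are hubs. Thick lines are the five edges at the hub $g$ and the edge $d_gg'$: the hub $g$ is joined to the four triangles on its two horizontal edges and to $d_g$, but not to the two triangles of which it is the apex.}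
\label{fig:cell}
\end{figure}

\subsection{The small cutsets of the skeleton}

\begin{proposition}\label{prop:cuts}
Let $Y\subseteq V(\Gamma)$ with $|Y|\le4$. Then $\Gamma-Y$ is connected, or $Y=N(d)$ for a d-vertex $d$ and $\Gamma-Y$ consists of $\{d\}$ and one further component.
\end{proposition}

The plan is to project a separating curve to a short closed walk in $T$. By Lemma~\ref{lem:Tr} one side of the curve then contains at most two t-vertices, while a hub on that side would bring four t-vertices or five d-vertices with it.

\begin{proof}
Let $a,b$ lie in different components of $\Gamma-Y$. We show that $Y=N(d)$ for a d-vertex $d\in\{a,b\}$. This suffices: if $\Gamma-Y$ had two components other than $\{d\}$, the same statement for vertices $a',b'$ in them would give $Y=N(d')$ with $d'\in\{a',b'\}$, and $d'=d$ by (G2), which is absurd.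

\medskip\noindent\emph{Projection to $T$.} Take $\gamma$ from Lemma~\ref{lem:curve}. Let $Z\subseteq Y$ be the set of vertices on $\gamma$, and let $s\le4$ be the number of frame vertices in $Z$; these are the only points where $\gamma$ meets $R'$. We move $\gamma$ off each such vertex $q$ inside a small disk around $q$. The frame cuts this disk into sectors belonging to distinct cells: three if $q$ is a t-vertex, two if it is a d-vertex. Let $\gamma$ pass at $q$ from the cell $g$ to the cell $g'$. If $g=g'$, push $\gamma$ into the sector of $g$. If $g\ne g'$, then $gg'\in E(T)$ and $q$ lies on the dual $R$-edge; push $\gamma$ so that it crosses just this $R$-edge, once. The new simple closed curve $\gamma'$ avoids all frame vertices and crosses $R'$ at most $s$ times, at most once near each frame vertex of $Z$, on an $R$-edge through that vertex. No vertex off $\gamma$ changes sides.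

The cells visited by $\gamma'$ form a closed walk in $T$ whose length is the number of crossings. Let $E'$ be the set of edges of $T$ used an odd number of times. All degrees in $E'$ are even and $|E'|\le4$, so $E'$ is empty, a $3$-cycle or a $4$-cycle. Two t-vertices adjacent in $R$ lie on different sides of $\gamma'$ if and only if their $R$-edge is dual to an edge of $E'$. As $R$ is connected, this determines the partition of the t-vertices, and it is the partition of the triangles into the two sides of $E'$. By Lemma~\ref{lem:Tr}, one side of $\gamma'$ contains no t-vertex, exactly one t-vertex $v$, or exactly two t-vertices $v,v'$ adjacent in $R$, respectively. Call this side of $\gamma'$, and the corresponding side of $\gamma$, the inside. A vertex is \emph{inner} if it is inside $\gamma$ and not on $\gamma$, and \emph{near} if it is inner or in $Z$. Since $\gamma$ meets $\Gamma$ only in $Z$,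
\begin{equation}\label{eq:near}
\text{all neighbors of an inner vertex are near.}
\end{equation}
An inner t-vertex lies inside $\gamma'$; an inner d-vertex lies on a crossed $R$-edge or on an $R$-edge with both ends inside $\gamma'$. The three cases look as follows, where $d_k$ denotes the d-vertex on the $R$-edge $e_k$ if there is one.
\begin{itemize}
\item[(E0)] $E'=\emptyset$. No t-vertex is inner, so near t-vertices are in $Z$. By \eqref{eq:near}, both t-neighbors of an inner d-vertex are in $Z$.
\item[(E3)] $E'$ is a $3$-cycle. The number of crossings is odd, at least $3$ and at most $4$. So there is exactly one on each $R$-edge $e_k=vv_k$ ($k=1,2,3$), and these are near three distinct vertices $q_k\in Z\cap\{v,d_k,v_k\}$. The set $Z$ may have a fourth vertex $q_4$. The only possible inner t-vertex is $v$; near t-vertices are among $v,v_1,v_2,v_3,q_4$ and near d-vertices among $d_1,d_2,d_3,q_4$. By girth, $v,v_1,v_2,v_3$ induce a star in $R$.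
\item[(E4)] $E'$ is a $4$-cycle. Let $e_0=vv'$, and let $e_1=vv_1$, $e_2=vv_2$, $e_3=v'v_3$, $e_4=v'v_4$ be the other $R$-edges at $v,v'$. There is exactly one crossing on each of $e_1,\dots,e_4$, and $Z$ consists of four frame vertices lying on these edges. The only possible inner t-vertices are $v,v'$; near t-vertices are among $v,v',v_1,\dots,v_4$ and near d-vertices among $d_0,\dots,d_4$. By girth, these six t-vertices are distinct and induce in $R$ exactly the edges $e_0,\dots,e_4$.
\end{itemize}

\noindent\emph{Step 1: no pole is inner.} Let the pole $P$ be inner; then its five d-neighbors are near. In (E3) there are at most four near d-vertices. In (E4) all of $d_0,\dots,d_4$ would be neighbors of $P$, so the three edges of the triangle $v$, dual to $e_0,e_1,e_2$, would all contain $P$, which is impossible. In (E0) let $c\le4$ of the d-neighbors be in $Z$. The other $5-c\ge1$ are inner, with their t-neighbors in $Z$. They lie on $5-c$ edges of the $5$-cycle of $R$ around $P$, which cover at least $\min(5,6-c)$ t-vertices. So $|Z|\ge c+\min(5,6-c)\ge5$, a contradiction.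

\medskip\noindent\emph{Step 2: no hub is inner.} Let $g$ be an inner non-pole hub with horizontal edges $h_1=gg_1$ and $h_2=gg_2$. The vertices $h_1^\pm,h_2^\pm,d_g$ are near, and $h_1^+h_1^-$, $h_2^+h_2^-$ are two disjoint edges of $R$. We use two observations.
\begin{itemize}
\item[(O1)] \emph{If a triangle with base $h_1$ and a triangle with base $h_2$ are adjacent in $R$, then $g$ is adjacent in $T$ to a pole $P$, and $gP$ is the marked edge at $g$.} Indeed, their common edge is not horizontal, since each has only one horizontal edge and $h_1\ne h_2$; so it joins $g$ to a common apex $P$. This $P$ has three neighbors $g_1,g,g_2$ in an adjacent row, so it is a pole.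
\item[(O2)] \emph{If $Z$ contains no hub and a triangle with base $h_i$ is inner, then there is a third horizontal edge $h_3$ with $h_3^+,h_3^-$ near.} Indeed, $g_i$ is near by \eqref{eq:near} and not in $Z$, hence inner, and $h_3$ is the other horizontal edge at $g_i$.
\end{itemize}

In (E0), $Z=\{h_1^\pm,h_2^\pm\}$. So $d_g$ is inner, and its other hub $g'$, being near and not in $Z$, is inner; it is not a pole by Step 1. Then the four t-neighbors of $g'$ also form $Z$, so $h_1,h_2$ are the horizontal edges at $g'$, and $g'=g$, a contradiction.

In (E3), a star has no two disjoint edges, so $q_4$ is a t-vertex outside the star and $Z$ contains no hub. After renaming, $\{h_1^\pm\}=\{v,v_i\}$ and $\{h_2^\pm\}=\{v_k,q_4\}$ with $i\ne k$. The vertices $v_i,v_k,q_4$ are near and not inner, so they are in $Z$. If $v\notin Z$, then $v$ is inner and (O2) gives six near t-vertices, while there are at most five. So $Z=\{v,v_i,v_k,q_4\}$, and $d_g$ is inner. As $v$ and $v_k$ are adjacent, (O1) shows that the other hub of $d_g$ is a pole; it is near and not in $Z$, hence inner, against Step 1.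

In (E4), $Z$ contains no hub. The edge $e_0$ meets all other $e_k$, so after renaming $\{h_1^\pm\}=\{v,v_k\}$ and $\{h_2^\pm\}=\{v',v_l\}$ with $k\in\{1,2\}$, $l\in\{3,4\}$. If $v$ or $v'$ is not in $Z$, it is inner, and the adjacent triangles $h_3^\pm$ from (O2) must be the two remaining candidates, one of $v_1,v_2$ and one of $v_3,v_4$; but these are not adjacent. So $v,v'\in Z$. Also $v_k,v_l\in Z$, as they are near and not inner. Thus $Z=\{v,v',v_k,v_l\}$ and $d_g$ is inner. By (O1), applied to $v$ and $v'$, the other hub of $d_g$ is a pole, which is then inner, against Step 1.

\medskip\noindent\emph{Step 3.} One of $a,b$, call it $x$, is inner. By Step 2 it is a frame vertex, and its two hubs are near but not inner, so they are in $Z$. Hence $s\le2$ and we are in case (E0). So $x$ is a d-vertex with both t-neighbors in $Z$, and $N(x)\subseteq Z\subseteq Y$ with $|N(x)|=4$ gives $Y=N(x)$.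
\end{proof}

\subsection{Gadgets}

A hub is replaced by a connected plane graph $K$ attached to the five neighbors $y_1,\dots,y_5$ of the hub. To preserve connectivity we need the \emph{fan property}: from every vertex $y$ of $K$ there are five paths, one to each $y_i$, that share only $y$ and have all vertices except their last ones in $K$.

\medskip\noindent\emph{Caps.} Let $W\in\{W_{32},W_{18}\}$, and let $c$ be a center with neighbors $b_1,\dots,b_5$ in cyclic order. The \emph{cap} $W-c$ is connected and has a face bounded by $b_1\cdots b_5$, which we regard as the outer face; join $y_i$ to $b_i$. For $y\in W-c$, (F4) gives five paths from $y$ to $c$ sharing only their ends. As $\deg c=5$, their last edges are the five edges $b_ic$; replacing $b_ic$ by $b_iy_i$ gives the fan. A cap has $31$ vertices of which $11$ are centers, or $17$ vertices of which $5$ are centers.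

\medskip\noindent\emph{The hexagonal gadget $K^*$.} Take vertices $a_i,b_i,c_i$ ($i\in\mathbb Z_3$) and $o$ with the edges $a_ib_i$, $b_ic_i$, $c_ia_i$, $a_ib_{i+1}$, $c_io$. This is a cubic plane graph with three triangles $a_ib_ic_i$, three pentagons $a_ib_{i+1}c_{i+1}oc_i$, and the outer hexagon $a_1b_2a_2b_3a_3b_1$. Put a center $w_i$ into the $i$-th pentagon, joined to its five vertices. Join $y_1=d$ to both $a_1$ and $b_2$, and join $y_2,y_3,y_4,y_5$ to $a_2,b_3,a_3,b_1$, respectively (Figure~\ref{fig:gadget}). The gadget has $13$ vertices of which $3$ are centers.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,inner sep=1.2pt,font=\small}]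
\node (o) at (0,0) {$o$};
\node (c1) at (150:1.4) {$c_1$}; \node (c2) at (30:1.4) {$c_2$}; \node (c3) at (270:1.4) {$c_3$};
\node (a1) at (125:2.9) {$a_1$}; \node (b1) at (175:2.9) {$b_1$};
\node (b2) at (55:2.9) {$b_2$}; \node (a2) at (5:2.9) {$a_2$};
\node (b3) at (295:2.9) {$b_3$}; \node (a3) at (245:2.9) {$a_3$};
\node[rectangle] (w1) at (90:1.45) {$w_1$}; \node[rectangle] (w2) at (330:1.45) {$w_2$}; \node[rectangle] (w3) at (210:1.45) {$w_3$};
\node[rectangle] (d) at (90:3.7) {$d$}; \node[rectangle] (y2) at (5:4.1) {$y_2$}; \node[rectangle] (y3) at (295:4.1) {$y_3$};
\node[rectangle] (y4) at (245:4.1) {$y_4$}; \node[rectangle] (y5) at (175:4.1) {$y_5$};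
\draw[very thick] (a1)--(b2)--(a2)--(b3)--(a3)--(b1)--(a1) (a1)--(c1)--(b1) (a2)--(c2)--(b2) (a3)--(c3)--(b3) (c1)--(o)--(c2) (o)--(c3);
\draw (w1)--(a1) (w1)--(b2) (w1)--(c2) (w1)--(o) (w1)--(c1);
\draw (w2)--(a2) (w2)--(b3) (w2)--(c3) (w2)--(o) (w2)--(c2);
\draw (w3)--(a3) (w3)--(b1) (w3)--(c1) (w3)--(o) (w3)--(c3);
\draw (d)--(a1) (d)--(b2) (y2)--(a2) (y3)--(b3) (y4)--(a3) (y5)--(b1);
\end{tikzpicture}
\caption{The gadget $K^*$ with its five outer neighbors $d,y_2,\dots,y_5$. The ten round vertices and the thick edges form one monochromatic cubic graph with a hexagonal outer face; $w_1,w_2,w_3$ are the centers of its pentagons; the vertex $d$ is joined to the gadget twice.}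
\label{fig:gadget}
\end{figure}

The picture is symmetric under the reflection that fixes $o,c_3,w_1,d$ and exchanges $a_1\leftrightarrow b_2$, $b_1\leftrightarrow a_2$, $a_3\leftrightarrow b_3$, $c_1\leftrightarrow c_2$, $w_2\leftrightarrow w_3$, $y_2\leftrightarrow y_5$, $y_3\leftrightarrow y_4$. So the fan property follows from the table below, which lists for eight starting vertices the inner vertices of the five paths; a dash is a direct edge. In each row no vertex occurs twice.

\begin{center}
\begin{tabular}{c|ccccc}
start & to $d$ & to $y_2$ & to $y_3$ & to $y_4$ & to $y_5$\\ \hline
$o$   & $w_1a_1$    & $c_2a_2$      & $w_2b_3$      & $c_3a_3$    & $c_1b_1$\\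
$c_3$ & $ow_1a_1$   & $w_2a_2$      & $b_3$         & $a_3$       & $w_3b_1$\\
$w_1$ & $a_1$       & $b_2a_2$      & $c_2w_2b_3$   & $oc_3a_3$   & $c_1b_1$\\
$c_1$ & $a_1$       & $w_1c_2a_2$   & $oc_3b_3$     & $w_3a_3$    & $b_1$\\
$a_1$ & --          & $b_2a_2$      & $w_1oc_3b_3$  & $c_1w_3a_3$ & $b_1$\\
$b_1$ & $a_1$       & $c_1oc_2a_2$  & $w_3c_3b_3$   & $a_3$       & --\\
$a_3$ & $w_3c_1a_1$ & $c_3w_2a_2$   & $b_3$         & --          & $b_1$\\
$w_3$ & $c_1a_1$    & $oc_2a_2$     & $c_3b_3$      & $a_3$       & $b_1$
\end{tabular}
\end{center}

\subsection{Proof of Theorem~\ref{thm:lower}(a) and (b)}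

In $\Gamma_j$ replace every simple hub by a cap of either kind, joining its five neighbors in cyclic order to $b_1,\dots,b_5$. Replace every double hub $g$ by $K^*$, with $d=d_g$ and with $y_2,\dots,y_5$ the other neighbors of $g$ in cyclic order starting from $d_g$. Gadgets are reflected where necessary so that the cyclic orders agree. Let $K_g$ be the gadget replacing $g$. The result $G$ is a simple plane graph.

\medskip\noindent\emph{The coloring.} The non-center vertices of each gadget get one color, private to the gadget; centers and frame vertices get pairwise distinct further colors. Each face inside a gadget is a triangle containing an edge between non-center vertices. The five edges at a hub cut its cell into five faces of $\Gamma$, and all faces of $\Gamma$ arise in this way. So each face of $G$ outside the gadgets lies between two consecutive edges attaching a gadget, and it contains an edge of the outer cycle of that gadget: $b_ib_{i+1}$ for a cap, and for $K^*$ the edge $a_1b_2$ (in the triangle $da_1b_2$) or one of $b_2a_2$, $a_2b_3$, $b_3a_3$, $a_3b_1$, $b_1a_1$. The coloring is non-rainbow.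

\medskip\noindent\emph{$G$ is $5$-connected.} Let $X\subseteq V(G)$ with $|X|\le4$, and let $Y$ be its image in $\Gamma_j$ under contracting each $K_g$ to $g$. By Proposition~\ref{prop:cuts}, either $\Gamma_j-Y$ is connected, and we let $B$ be its vertex set, or $Y=N(d)$ and $\Gamma_j-Y$ has the components $\{d\}$ and $B$. Gadgets not meeting $X$ are connected, and every edge of $\Gamma_j$ comes from an edge of $G$; so all vertices of $G$ whose image lies in $B$ belong to one component $\hat B$ of $G-X$. The remaining vertices of $G-X$ are the vertices $y\in K_g\setminus X$ with $K_g\cap X\ne\emptyset$ and, in the second case, $d$. The fan of such a $y$ has five paths to the five frame vertices adjacent to $g$, and each vertex of $X$ meets at most one of them.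

In the first case some path avoids $X$; it ends in a frame vertex outside $X$, which lies in $B$, so $y\in\hat B$. In the second case let $N(d)=\{t,t',g_1,g_2\}$. Then $X=\{t,t',x_1,x_2\}$ with $x_i\in K_{g_i}$, and $g=g_i$ for some $i$. Only $x_i,t,t'$ can meet the fan of $y$, so at least two paths avoid $X$. One of them does not end at $d$; it ends in $B$, and $y\in\hat B$. Finally, one of $g_1,g_2$ is double, and $d$ has two neighbors in its gadget. At most one of them is in $X$, and the other is in $\hat B$, so $d\in\hat B$. (This is the one place where the double attachment is used; without it $d$ would have degree $4$.) Thus $G-X$ is connected.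

\medskip\noindent\emph{Counting.} There are $10r=20+20j$ t-vertices and $10+5j$ d-vertices, each with its own color; $10+5j$ gadgets $K^*$ with $13$ vertices and $4$ colors; and $2+5j$ caps with $31$ vertices and $12$ colors, or $17$ vertices and $6$ colors. If all caps come from $W_{32}$, then
\begin{align*}
n&=13(10+5j)+31(2+5j)+(30+25j)=222+245j,\\
k&=4(10+5j)+12(2+5j)+(30+25j)=94+105j,
\end{align*}
and $7k=658+735j=3n-8$. This proves (a); call this graph $G_j$.

If $i$ of the caps come from $W_{18}$, $0\le i\le2+5j$, then $n=222+245j-14i$ and $k=94+105j-6i$, and still $7k=3n-8$ because $7\cdot6=3\cdot14$. For fixed $j$ these values of $n$ are all integers with $n\equiv5\pmod7$, $n\equiv j\pmod2$ and $194+175j\le n\le222+245j$; they form one residue class modulo $14$. For $j\ge5$ we have $194+175(j+2)\le222+245j+14$, so the values for $j$ and $j+2$ leave no gap. Starting from $j=5$ we obtain all odd $n\ge1069$, and from $j=6$ all even $n\ge1244$, with $n\equiv5\pmod7$. This proves (b). \qed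

\subsection{Proof of Theorem~\ref{thm:lower}(c)}

To reach every $n$ we pad $G_j$ with a bounded number of vertices that bring no new color. Let $G_1',G_2'$ be disjoint $5$-connected plane graphs and $v_i\in V(G_i')$ vertices of degree $5$. In $G_i'-v_i$ the face that contained $v_i$ is bounded by a cycle through the five neighbors of $v_i$. A \emph{star product} is obtained from $G_1'-v_1$ and $G_2'-v_2$ by drawing each in this face of the other and joining the two neighborhoods by a matching of five edges that respects the cyclic orders, after reflecting $G_2'$ if necessary. It is a plane graph with $|V(G_1')|+|V(G_2')|-2$ vertices, and all remaining vertices keep their degrees. Its faces are the faces of $G_i'$ not at $v_i$ and five new faces between consecutive matching edges.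

\begin{lemma}\label{lem:star}
A star product of two $5$-connected plane graphs is $5$-connected.
\end{lemma}

\begin{proof}
Delete a set $X$ of at most four vertices. The surviving vertices of $G_1'-v_1$ lie in one component. Indeed, if $X$ meets $G_2'$, then at most three vertices of $G_1'-v_1$ are deleted and $G_1'-v_1-X$ is connected. If $X$ misses $G_2'$, then $G_1'-X$ is connected, and a passage $xv_1x'$ of a path can be rerouted along the matching edges at $x$ and $x'$ through the connected graph $G_2'-v_2$. The same holds for $G_2'-v_2$, and one of the five matching edges avoids $X$.
\end{proof}

For every integer $\Delta\ge74$ there is a $5$-connected plane graph $\mathcal Q$ with $\Delta+2$ vertices and a vertex of degree $5$. To see this, choose $i\in\{0,\dots,4\}$ with $i\equiv\Delta\pmod5$. Then $r=(\Delta-16i)/5$ is an integer with $r\ge(74-64)/5=2$. Form successive star products of $T_r$ with $i$ copies of $W_{18}$, using centers of $W_{18}$; both graphs have several vertices of degree $5$, so such vertices are available at each step and at the end. The result has $5r+2+16i=\Delta+2$ vertices.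

Given $n\ge296$, let $j=\lfloor(n-296)/245\rfloor$ and $\Delta=n-222-245j$, so $74\le\Delta\le318$. Take a star product of $G_j$, at a center $c$ in one of its caps, with $\mathcal Q$, at a vertex of degree $5$. It is $5$-connected and has $222+245j+\Delta=n$ vertices. Keep the colors on $G_j-c$, and give all remaining vertices of $\mathcal Q$ the color of the pentagon around $c$. Faces coming from $\mathcal Q$ are monochromatic, faces coming from $G_j$ are unchanged, and each of the five new faces contains an edge of the pentagon. So the coloring is non-rainbow. Only the color of $c$ is lost, and therefore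
\[
k=\frac{3(n-\Delta)-8}{7}-1=\frac{3n-3\Delta-15}{7}\ge\frac{3n-969}{7}.
\]
This completes the proof of Theorem~\ref{thm:lower}. \qed

\begin{thebibliography}{9}

\bibitem{nonrainbow}
\emph{Non-rainbow colorings of 3-, 4- and 5-connected plane graphs},
\texttt{https://iti.mff.cuni.cz/series/2007/326.pdf}.

\end{thebibliography}
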